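\title{Small partial Latin squares in a random Latin square, and subsquares of order three}

\begin{abstract}
Let $L$ be a uniformly random Latin square of order $n$. We prove that, for every fixed $h$, each partial Latin square with $h$ filled cells is contained in $L$ with probability $(1+o(1))n^{-h}$. It follows that the expected number of subsquares of order $3$ tends to $1/18$, as conjectured, and that the number of these subsquares is asymptotically Poisson. Flipping cycles between two rows or two symbols reduces the theorem to a statement about the cycles of the permutation that carries one row of $L$ to another; switching intercalates shows that, on a bounded set of marked points, these cycles behave like those of a uniformly random permutation.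
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{Latin square} of order $n$ is an $n\times n$ array with entries in $[n]=\{1,\dots,n\}$ in which no symbol is repeated in any row or column. Let $\mathcal L_n$ be the set of these squares and let $L$ be a uniformly random element of $\mathcal L_n$; the symbols $\mathbb P$ and $\mathbb E$ refer to $L$ unless another random object is named. A \emph{subsquare of order $m$} of $L$ is an $m\times m$ subarray, formed by any $m$ rows and any $m$ columns (not necessarily contiguous), that contains only $m$ distinct symbols; such a subarray is itself a Latin square on these symbols. Subsquares of order $2$ are called \emph{intercalates}. We write $N_m(L)$ for the number of subsquares of order $m$ and $E_m=\mathbb E N_m(L)$, a function of $n$.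

How large should $E_m$ be? Identify $L$ with the set of its $n^2$ triples $(r,c,s)$, where $s=L(r,c)$. A \emph{partial Latin square} is a set $H\subset[n]^3$ of triples no two of which agree in two coordinates. Let $\Lambda_m$ be the number of Latin squares of order $m$ on $m$ given symbols, and call a \emph{candidate of order $m$} a choice of $m$ rows, $m$ columns, $m$ symbols and one of the $\Lambda_m$ Latin squares on them. A candidate is a partial Latin square with $m^2$ triples, and the subsquares of $L$ of order $m$ correspond one-to-one to the candidates contained in $L$. Hence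
\begin{equation}\label{eq:candidates}
E_m=\sum_{Q}\mathbb P(Q\subset L),\qquad\text{a sum over }\Lambda_m\binom nm^3\text{ candidates }Q.
\end{equation}
A single triple lies in $L$ with probability exactly $1/n$, because permuting the symbols preserves the law of $L$. If the $m^2$ triples of a candidate behaved independently, $E_m$ would be about $\Lambda_m n^{3m-m^2}/(m!)^3$. For $m=1$ this is $n^2$, the exact value; for $m=2$ it is $n^2/4$; for $m\ge4$ the exponent is negative. The order $m=3$ is the one at which the exponent vanishes. There $\Lambda_3=12$ (six first rows, two second rows for each, and a forced third row), and the predicted limit is $12/6^3=1/18$. The conjecture that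
\[
\lim_{n\to\infty}E_3=\frac1{18}
\]
is posed in \cite{subsquares}. We prove it by proving the independence heuristic for every configuration of bounded size.

\begin{theorem}\label{thm:main}
For every fixed $h\ge0$, uniformly over all partial Latin squares $H\subset[n]^3$ with $|H|=h$,
\[
\mathbb P(H\subset L)=(1+o(1))\,n^{-h}\qquad(n\to\infty).
\]
\end{theorem}

\begin{corollary}\label{cor:expectation}
For fixed $m$ we have $E_m=(1+o(1))\dfrac{\Lambda_m}{(m!)^3}\,n^{3m-m^2}$. In particular $\lim_{n\to\infty}E_3=\frac1{18}$.
\end{corollary}

\begin{proof}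
Apply Theorem~\ref{thm:main} with $h=m^2$ to each term of \eqref{eq:candidates} and use $\binom nm=(1+o(1))n^m/m!$.
\end{proof}

\begin{theorem}\label{thm:poisson}
The number $N_3(L)$ of subsquares of order $3$ converges in distribution, and in all moments, to a Poisson variable with mean $1/18$.
\end{theorem}

Symmetry alone goes some way toward Theorem~\ref{thm:main}, and it is useful to see where it stops. Take the intercalate $H=\{(1,1,1),(1,2,2),(2,1,2),(2,2,1)\}$ and $H'=H\setminus\{(1,1,1)\}$. By symmetry in the symbols, $L(1,2)=2$ and $L(2,2)=1$ hold together with probability $1/(n(n-1))$; by symmetry in the columns other than the second, the symbol $2$ of row $2$ is then equally likely to be in each of them. So $\mathbb P(H'\subset L)=1/(n(n-1)^2)$ exactly. The last triple $(1,1,1)$ is different: its row, its column and its symbol all occur in $H'$, so a relabeling that fixes the rows, columns and symbols of $H'$ fixes this triple as well and says nothing about its probability. The last triple of a candidate of order $3$ is in the same position.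

In place of relabeling we use a local operation. Two rows $i,r$ of $L$ define a permutation $\sigma_{i,r}$ of the columns, and the two rows can be exchanged on any cycle of it. This moves the last symbol of $H$ out of its row $i$ into a row $r$ that $H$ does not use, where symmetry applies again, provided that the cycle avoids the other columns prescribed in row $i$. Everything then depends on how a bounded number of marked columns are distributed among the cycles of $\sigma_{i,r}$. Proposition~\ref{prop:key} says that for most rows $r$ they are distributed as in a uniformly random permutation, even conditionally on rare events. Section~\ref{sec:flips} introduces the operations, Section~\ref{sec:key} states the proposition, and Section~\ref{sec:main} derives Theorem~\ref{thm:main} from it, first for the intercalate and then in general. The proposition is proved in Sections~\ref{sec:equi}--\ref{sec:gaps}, and Theorem~\ref{thm:poisson} in Section~\ref{sec:poisson}. Besides permanent bounds and Azuma's inequality, the proof uses an upper tail bound of Kwan, Sah and Sawhney \cite{KSS} for the number of intercalates.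

\section{Cycles, flips and switches}\label{sec:flips}

Permutations are composed from right to left, $(c\;c')$ is a transposition, and $(c\;c)$ is the identity. A \emph{line} is a row, a column or a symbol. Permuting the rows, the columns or the symbols is a bijection of $\mathcal L_n$ and so preserves the law of $L$.

\subsection*{Row cycles}
Row $r$ of $L$ is the bijection $L_r\colon c\mapsto L(r,c)$ from columns to symbols. For rows $i\ne r$ put
\[
\sigma_{i,r}=L_i^{-1}\circ L_r,\qquad\text{so that}\qquad L(i,\sigma_{i,r}(c))=L(r,c).
\]
This is a permutation of the columns: from column $c$, read the symbol in row $r$ and go to the column where row $i$ has that symbol. Let $O$ be a cycle of $\sigma_{i,r}$, viewed as a set of columns. Then $L_r(O)=L_i(\sigma_{i,r}(O))=L_i(O)$, so exchanging the entries of rows $i$ and $r$ in the columns of $O$ produces a Latin square. We call this \emph{flipping} $O$. After the flip, $\sigma_{i,r}$ is inverted on $O$ and unchanged elsewhere. The cycles are therefore the same sets as before, and flipping $O$ again restores $L$.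

\subsection*{Conjugation and symbol cycles}
The three coordinates of a triple play the same role in the definition of a Latin square. Let $L^\dagger=\{(s,r,c):(r,c,s)\in L\}$. The rows, columns and symbols of $L^\dagger$ are the symbols, rows and columns of $L$, and $L^\dagger$ is uniform when $L$ is. Row $s$ of $L^\dagger$ is the bijection $\mathrm{col}_s$ that maps a row $r$ of $L$ to the column in which $s$ appears in row $r$; it records the \emph{positions} of $s$ in $L$. For symbols $b\ne y$ put
\[
\beta_{b,y}=\mathrm{col}_b^{-1}\circ\mathrm{col}_y=\sigma_{b,y}(L^\dagger).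
\]
This is a permutation of the rows of $L$: from row $r$, find the column of $y$ in that row and go to the row where this column has $b$. Flipping a cycle $O$ of $\sigma_{b,y}(L^\dagger)$ means, in $L$, exchanging $b$ and $y$ in all rows of $O$. So this \emph{symbol flip} also produces a Latin square, keeps the cycles of $\beta_{b,y}$ as sets, and is its own inverse.

\subsection*{Switches}
Let $I$ be an intercalate of $L$ with rows $r,r''$, columns $c,c'$ and symbols $y,y'$. Exchanging $y$ and $y'$ in its four cells gives a Latin square $L^I$, the \emph{switch} of $L$ at $I$. The same lines form an intercalate of $L^I$, again called $I$, and $(L^I)^I=L$. Since row $r$ of $L^I$ is $L_r\circ(c\;c')$,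
\begin{equation}\label{eq:switch}
\sigma_{i,r}(L^I)=\sigma_{i,r}(L)\circ(c\;c')\qquad\text{for } i\notin\{r,r''\}.
\end{equation}
A switch changes the positions of $y$ and $y'$ only, so $\beta_{b,z}$ is unchanged when neither $b$ nor $z$ is a symbol of $I$.

We shall condition on events that involve a bounded number of lines, and the switches must not disturb them. For this we fix \emph{frozen} sets $R^*,K^*,S^*$ of rows, columns and symbols, and call an intercalate \emph{free} if it contains no frozen line. An event or a quantity is \emph{determined by the rows in $R^*$} if it is a function of $(L_r)_{r\in R^*}$. It is then invariant under switching free intercalates and under permuting the rows outside $R^*$.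

Intercalates of $L$ correspond to intercalates of $L^\dagger$, switching commutes with conjugation, and free intercalates correspond to free intercalates if $L^\dagger$ is given the frozen rows $S^*$, columns $R^*$ and symbols $K^*$. Consequently each statement about $L$, its rows and the permutations $\sigma_{i,r}$, applied to $L^\dagger$, yields a \emph{symbol version} about $L$: a row $L_r$ is replaced by the positions of a symbol $y$, the permutation $\sigma_{i,r}$ of the columns by the permutation $\beta_{b,y}$ of the rows, the set $R^*$ by $S^*$, and the two rows of an intercalate by its two symbols.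

\subsection*{First return}
Let $\sigma$ be a permutation of a finite set $\Omega$ and let $X\subset\Omega$. The \emph{first-return permutation} $\sigma|_X\in\mathrm{Sym}(X)$ maps $x\in X$ to the first element of $X$ among $\sigma(x),\sigma^2(x),\dots$. In cycle notation it is obtained by deleting the elements outside $X$; so the cycles of $\sigma|_X$ are the nonempty intersections of $X$ with the cycles of $\sigma$, in the same cyclic order. For $Z\subset\Omega$ and $x\notin Z$ we say that $\sigma$ \emph{separates} $x$ from $Z$ if the cycle of $x$ contains no element of $Z$. This holds exactly when $x$ is a fixed point of $\sigma|_{Z\cup\{x\}}$.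

\begin{lemma}\label{lem:first}
If $\sigma$ is uniform on $\mathrm{Sym}(\Omega)$, then $\sigma|_X$ is uniform on $\mathrm{Sym}(X)$. In particular $\sigma$ separates $x$ from $Z$ with probability $1/(|Z|+1)$.
\end{lemma}

\begin{proof}
Let $\tau$ be a permutation that fixes every point outside $X$. Starting from $x\in X$, the permutation $\tau\sigma$ follows $\sigma$ until it enters $X$ and then applies $\tau$, so $(\tau\sigma)|_X=\tau\circ\sigma|_X$. Since $\tau\sigma$ has the same law as $\sigma$, the law of $\sigma|_X$ is invariant under left multiplication by $\mathrm{Sym}(X)$. A uniform permutation of $Z\cup\{x\}$ fixes $x$ with probability $1/(|Z|+1)$.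
\end{proof}

\section{Marked points in the cycles between two rows}\label{sec:key}

Throughout, $\kappa\ge1$ is an integer that bounds the sizes of the frozen sets, $0<\delta,\varepsilon\le1$, and
\[
\xi_n=\exp(-n^{1.01}),
\]
a quantity that stays smaller than every power of $n^{-1}$ after multiplication by any power of $n$.

\begin{proposition}\label{prop:key}
Let $\kappa$ and $\varepsilon$ be given, let $n\ge n_0(\kappa,\varepsilon)$, let $R^*,K^*,S^*$ be frozen sets of size at most $\kappa$, and fix $d\le\kappa$ and $\bar\eta\in[0,1]$.
\begin{itemize}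
\item[(a)] Let $i\in R^*$ and let $\mathcal E$ be an event determined by the rows in $R^*$. For $L\in\mathcal E$ let $X$ be a set of $d$ columns and $\eta\colon\mathrm{Sym}(X)\to\{0,1\}$ a function with mean $\bar\eta$, both determined by $L_i$. For $r\notin R^*$ let $\theta_r(L)\in[0,1]$ satisfy $\theta_r(L^I)=\theta_r(L)$ whenever $L\in\mathcal E$, $I$ is a free intercalate of $L$ and $r$ is a row of $I$. Then
\[
\Big|\mathbb E\Big[\mathbf 1_{\mathcal E}\sum_{r\notin R^*}\theta_r\big(\eta(\sigma_{i,r}|_X)-\bar\eta\big)\Big]\Big|\le\varepsilon n\,\mathbb P(\mathcal E)+n^2\xi_n.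
\]
\item[(b)] Let $b\in S^*$ and let $\mathcal E$ be an event determined by the positions of the symbols in $S^*$. For $L\in\mathcal E$ let $X$ be a set of $d$ rows and $\eta\colon\mathrm{Sym}(X)\to\{0,1\}$ a function with mean $\bar\eta$, both determined by the positions of $b$. For $y\notin S^*$ let $\theta_y(L)\in[0,1]$ satisfy $\theta_y(L^I)=\theta_y(L)$ whenever $L\in\mathcal E$, $I$ is a free intercalate of $L$ and $y$ is a symbol of $I$. Then
\[
\Big|\mathbb E\Big[\mathbf 1_{\mathcal E}\sum_{y\notin S^*}\theta_y\big(\eta(\beta_{b,y}|_X)-\bar\eta\big)\Big]\Big|\le\varepsilon n\,\mathbb P(\mathcal E)+n^2\xi_n.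
\]
\end{itemize}
\end{proposition}

Part (b) is the symbol version of part (a), so only (a) has to be proved. By Lemma~\ref{lem:first}, $\bar\eta$ is the mean of $\eta(\sigma|_X)$ for a uniform permutation $\sigma$; the proposition says that $\sigma_{i,r}$ gives the same mean, on average over $r$, conditionally on $\mathcal E$, and with weights $\theta_r$. Three features matter in the application.

The main error is relative to $\mathbb P(\mathcal E)$. Our events $\mathcal E$ have polynomially small probability, and the additive error $n^2\xi_n$ is negligible against that. Since the proposition holds for every fixed $\varepsilon$, for fixed $\kappa$ the error may be written $o(n\mathbb P(\mathcal E))+n^2\xi_n$ with a uniform $o(\cdot)$.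

The weights may depend on all of $L$, but $\theta_r$ must not notice free switches in row $r$. Without this condition the statement fails: with $\mathcal E=\mathcal L_n$ and $\theta_r=\eta(\sigma_{i,r}|_X)$ the expectation is $(1-\bar\eta)\,\mathbb E\sum_r\eta(\sigma_{i,r}|_X)$, which is $(1+o(1))\bar\eta(1-\bar\eta)n$ for fixed $0<\bar\eta<1$ by the case $\theta\equiv1$.

The statement is an average over about $n$ rows. If $\sum_r\theta_r$ is bounded, it gives no information. This is the obstacle that shapes the next section.

\section{Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}}\label{sec:main}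

For a set $H$ of triples write $\mathbb P(H)=\mathbb P(H\subset L)$. This probability does not change when lines are relabeled, and up to relabeling there are boundedly many partial Latin squares of size $h$; so uniformity in Theorem~\ref{thm:main} is automatic. We use induction on $h$, the case $h=0$ being trivial.

\subsection{Setting}\label{sub:setting}
Let $h\ge1$ and $|H|=h$. Choose a triple $t=(i,c_0,b)\in H$ and put $H'=H\setminus\{t\}$. By induction $\mathbb P(H')=(1+o(1))n^{-(h-1)}$, and we must show $\mathbb P(H)=(1+o(1))\mathbb P(H')/n$. Let $R,K,S$ be the sets of rows, columns and symbols of $H$, let $\rho=|R|$, let $J$ be the set of columns of the triples of $H'$ in row $i$, and let $p=|J|$; note $c_0\notin J$. For a symbol $y$ let $r_y$ be the row with $L(r_y,c_0)=y$. For $r\notin R$ and $y\notin S$ define the events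
\begin{align*}
A&=\{H\subset L\}, & \mathrm{Sep}_r&=\{\sigma_{i,r}\text{ separates }c_0\text{ from }J\},\\
B_r&=\{H'\subset L,\ L(r,c_0)=b\}, & \mathrm{Av}_{r,y}&=\{\beta_{b,y}\text{ separates }r\text{ from }R\},
\end{align*}
and $G=\{H'\subset L,\ L(i,c_0)\ne b\}$. On $G$ let $e_0$ be the column with $L(i,e_0)=b$. Then $e_0\ne c_0$, and $e_0\notin J$ because the entries of row $i$ in the columns of $J$ are prescribed by $H'$ and differ from $b$, $H$ being a partial Latin square. For a permutation $\sigma$ of a set containing $c_0$ and $e_0$ put
\[
\sigma^*=\sigma\circ(c_0\;\;\sigma^{-1}(e_0)),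
\]
so that $\sigma^*(c_0)=e_0$, and on $G$ let $\mathrm{Sep}^*_r$ be the event that $\sigma_{i,r}^*$ separates $c_0$ from $J$.

\subsection{The intercalate}\label{sub:example}
Take $H$ and $H'$ as in the introduction: $t=(1,1,1)$, $R=K=S=\{1,2\}$, $J=\{2\}$. The following squares of order $6$ show the two flips of the proof; the entries changed by each flip are in bold.
\[
\begin{array}{c}
\begin{array}{|cccccc|}\hline
1&2&3&4&5&6\\2&1&5&6&4&3\\3&5&4&1&6&2\\5&3&6&2&1&4\\6&4&1&3&2&5\\4&6&2&5&3&1\\\hline
\end{array}\\[1ex] L^{(0)}
\end{array}
\quad
\begin{array}{c}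
\begin{array}{|cccccc|}\hline
\mathbf3&2&\mathbf4&\mathbf1&5&6\\2&1&5&6&4&3\\\mathbf1&5&\mathbf3&\mathbf4&6&2\\5&3&6&2&1&4\\6&4&1&3&2&5\\4&6&2&5&3&1\\\hline
\end{array}\\[1ex] L^{(1)}
\end{array}
\quad
\begin{array}{c}
\begin{array}{|cccccc|}\hline
3&2&4&1&5&6\\2&1&5&6&4&3\\\mathbf6&5&3&4&\mathbf1&2\\5&3&\mathbf1&2&\mathbf6&4\\\mathbf1&4&\mathbf6&3&2&5\\4&6&2&5&3&1\\\hline
\end{array}\\[1ex] L^{(2)}
\end{array}
\]
The square $L^{(0)}$ contains $H$, and $\sigma_{1,3}(L^{(0)})=(1\,3\,4)(2\,5\,6)$ separates column $1$ from column $2$. Flipping $\{1,3,4\}$ gives $L^{(1)}\in B_3\cap\mathrm{Sep}_3$: the triples of $H'$ survive and the symbol $1$ has moved from cell $(1,1)$ to cell $(3,1)$. In general this flip shows $\mathbb P(A\cap\mathrm{Sep}_r)=\mathbb P(B_r\cap\mathrm{Sep}_r)$. By symmetry in the rows $r\ge3$, $\mathbb P(B_r)$ is about $\mathbb P(H')/n$. So it is enough to show that $\mathrm{Sep}_r$ has conditional probability about $\frac12$, the value for a uniform permutation, both given $A$ and given $B_r$.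

Given $A$, this is Proposition~\ref{prop:key}(a) with $\theta\equiv1$. Given $B_r$ the proposition is useless: one would take $\mathcal E=\{H'\subset L\}$ and $\theta_r=\mathbf 1_{B_r}$, but each square lies in at most one $B_r$. The remedy is to make the special row ordinary by replacing its symbol $1$ by an arbitrary symbol $y$. In $L^{(1)}$ we have $\beta_{1,6}=(3\,4\,5)(1\,6\,2)$, so $\mathrm{Av}_{3,6}$ holds, and flipping $\{3,4,5\}$ gives $L^{(2)}$ without touching rows $1$ and $2$. Row $3$ has changed in two cells, and $\sigma_{1,3}(L^{(2)})=(1\,6\,2\,5\,4\,3)$ no longer separates $1$ from $2$. But the old permutation can be read off from the new one: $e_0=4$, $\sigma^{-1}(e_0)=5$, and $\sigma\circ(1\;5)=(1\,4\,3)(2\,5\,6)=\sigma_{1,3}(L^{(1)})$. This is the reason for the event $\mathrm{Sep}^*_r$. The cycle $(1\,4\,3)$ is the arc $4\to3\to1$ of $\sigma_{1,3}(L^{(2)})$ from $e_0$ to $c_0$. Lemma~\ref{lem:arc} shows that $\mathrm{Sep}_r^*$ depends only on the first return $s$ of $\sigma_{1,r}$ to $\{1,2,e_0\}$ and holds when $s^*$ separates $1$ from $2$. This is the case for $s=\mathrm{id}$, $(1\;e_0)$,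 $(1\;2\;e_0)$, where $s^*=(1\;e_0)$, and not for the other three permutations, where $s^*=(1\;e_0\;2)$; so the mean is again $\frac12$.

Now count $W=\sum_{r,y}\mathbb P(B_r\cap\mathrm{Sep}_r\cap\mathrm{Av}_{r,y})$ in two ways. Before the symbol flip, $r$ is special but $y$ is arbitrary; about a third of the symbols $y$ satisfy $\mathrm{Av}_{r,y}$, so $W\approx n\cdot\frac n3\,\mathbb P(B_r\cap\mathrm{Sep}_r)$. After the flip, $y$ is the entry $L(r,1)$ and $r$ is arbitrary; about a third of the rows satisfy $\mathrm{Av}_{r,L(r,1)}$ and half of these satisfy $\mathrm{Sep}^*_r$, so $W\approx\frac n6\mathbb P(H')$. Hence $\mathbb P(B_r\cap\mathrm{Sep}_r)\approx\mathbb P(H')/(2n)$, and $\mathbb P(A)\approx\mathbb P(H')/n$ follows. The general proof makes each of these estimates rigorous, with $\frac1{p+1}$ and $\frac1{\rho+1}$ in place of $\frac12$ and $\frac13$.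

\subsection{The general case}
\begin{lemma}\label{lem:arc}
Let $\sigma$ be a permutation of a finite set $\Omega$, let $J\subset\Omega$, let $c_0\ne e_0$ be points outside $J$, and put $X=J\cup\{c_0,e_0\}$ and $s=\sigma|_X$. Then $\sigma^*$ separates $c_0$ from $J$ if and only if $s^*$ does. If $s$ is uniform on $\mathrm{Sym}(X)$, then $s^*$ separates $c_0$ from $J$ with probability $1/(|J|+1)$.
\end{lemma}

\begin{proof}
Let $z=\sigma^{-1}(e_0)$. Then $\sigma^*(c_0)=e_0$, $\sigma^*(z)=\sigma(c_0)$, and $\sigma^*=\sigma$ elsewhere. If $c_0$ and $e_0$ lie in the same cycle of $\sigma$, the $\sigma$-path from $e_0$ reaches $c_0$ no later than $z$, so the $\sigma^*$-cycle of $c_0$ is the arc $\{e_0,\sigma(e_0),\dots,c_0\}$. Otherwise $\sigma^*$ runs $c_0\to e_0\to\dots\to z\to\sigma(c_0)\to\dots\to c_0$, and the $\sigma^*$-cycle of $c_0$ is the union of the $\sigma$-cycles of $c_0$ and $e_0$. The same description applies to $s$ and $s^*$. The same case occurs for $\sigma$ and for $s$, and intersecting the arc or the two cycles of $\sigma$ with $X$ gives the arc or the two cycles of $s$. This proves the first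 claim.

The map $s\mapsto s^*$ takes values in $\{s'\in\mathrm{Sym}(X):s'(c_0)=e_0\}$. The preimages of $s'$ are the $|X|$ permutations $s=s'\circ(c_0\;x)$, $x\in X$: every preimage has this form, and such an $s$ has $s^{-1}(e_0)=x$, so $s^*=s'$. Hence $s^*$ is uniform on this set. Deleting $e_0$ from the cycle notation is a bijection from this set to $\mathrm{Sym}(J\cup\{c_0\})$, with inverse given by inserting $e_0$ directly after $c_0$, and it preserves separation of $c_0$ from $J$. Lemma~\ref{lem:first} gives the probability.
\end{proof}

We apply Proposition~\ref{prop:key} four times, with $\kappa=h+2$. By the induction hypothesis, $n^3\xi_n=o(\mathbb P(H'))$.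

\medskip\noindent\textbf{Step 1: the row flip.} Let $r\notin R$ and $L\in A\cap\mathrm{Sep}_r$, and flip the cycle $O$ of $\sigma_{i,r}$ through $c_0$. Only rows $i$ and $r$ change, and only in the columns of $O$. No triple of $H'$ lies in row $r$, and those in row $i$ have their columns in $J$, which $O$ avoids. So $H'$ survives, $b$ moves from $(i,c_0)$ to $(r,c_0)$, and $\mathrm{Sep}_r$ still holds because the cycles are the same sets. The same flip maps $B_r\cap\mathrm{Sep}_r$ into $A\cap\mathrm{Sep}_r$ and is inverse to the first map. Hence
\begin{equation}\label{eq:rowflip}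
\mathbb P(A\cap\mathrm{Sep}_r)=\mathbb P(B_r\cap\mathrm{Sep}_r)\qquad(r\notin R).
\end{equation}
Apply Proposition~\ref{prop:key}(a) with frozen sets $R,K,S$, the event $\mathcal E=A$ (determined by the rows in $R$), $X=J\cup\{c_0\}$, $\theta\equiv1$, and $\eta$ the indicator that $c_0$ is fixed, so $\bar\eta=\frac1{p+1}$. This gives
\begin{equation}\label{eq:Aside}
\sum_{r\notin R}\mathbb P(A\cap\mathrm{Sep}_r)=\Big(\frac1{p+1}+o(1)\Big)n\,\mathbb P(A)+O(n^2\xi_n).
\end{equation}
The events $B_r$ are disjoint and contained in $\{H'\subset L\}$, so by \eqref{eq:rowflip} the left side is at most $\mathbb P(H')$. Therefore $\mathbb P(A)=O(\mathbb P(H')/n)=O(n^{-h})$. As $H$ was arbitrary, every partial Latin square of size $h$ is contained in $L$ with probability $O(n^{-h})$.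

\medskip\noindent\textbf{Step 2: the probability of $B_r$.} For $r\in R$ the triple $(r,c_0,b)$ is not in $H'$, since it equals $t$ or agrees with $t$ in two coordinates. So $H'\cup\{(r,c_0,b)\}$ has $h$ triples; it is contained in no Latin square if it is not a partial Latin square, and has probability $O(n^{-h})$ by Step~1 if it is. Thus the event $G'=\{H'\subset L,\ r_b\notin R\}$ satisfies
\begin{equation}\label{eq:Gprime}
\mathbb P(G')=(1-O(1/n))\,\mathbb P(H').
\end{equation}
The event $G'$ is the disjoint union of the $n-\rho$ events $B_r$, which have equal probability by symmetry in the rows outside $R$. Hence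
\begin{equation}\label{eq:B}
n\,\mathbb P(B_r)=(1+O(1/n))\,\mathbb P(H')\qquad(r\notin R).
\end{equation}

\medskip\noindent\textbf{Step 3: the symbol flip.} We claim that for $r\notin R$ and $y\notin S$
\begin{equation}\label{eq:symflip}
\mathbb P(B_r\cap\mathrm{Sep}_r\cap\mathrm{Av}_{r,y})=\mathbb P\big(G\cap\{L(r,c_0)=y\}\cap\mathrm{Sep}^*_r\cap\mathrm{Av}_{r,y}\big).
\end{equation}
Let $L^{(1)}\in B_r\cap\mathrm{Av}_{r,y}$ and let $L^{(2)}$ be obtained by flipping the cycle $O$ of $\beta_{b,y}$ through $r$, which avoids $R$. The rows in $R$ do not change, so $H'\subset L^{(2)}$ and $L^{(2)}(i,c_0)=L^{(1)}(i,c_0)\neq b$, the latter because $b$ is in row $r$ of column $c_0$ of $L^{(1)}$. Thus $L^{(2)}\in G$. In row $r$ the symbols $b$ and $y$ are exchanged, so $L^{(2)}(r,c_0)=y$, and $\mathrm{Av}_{r,y}$ still holds. Conversely the same flip maps $G\cap\{L(r,c_0)=y\}\cap\mathrm{Av}_{r,y}$ into $B_r\cap\mathrm{Av}_{r,y}$, and the two maps are mutually inverse. Let $z$ be the column of $b$ in row $r$ of $L^{(2)}$ and $\sigma=\sigma_{i,r}(L^{(2)})$. Then $\sigma(z)=e_0$, and row $r$ of $L^{(1)}$ is row $r$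 of $L^{(2)}$ composed with $(c_0\;z)$, so $\sigma_{i,r}(L^{(1)})=\sigma\circ(c_0\;z)=\sigma^*$. Hence $L^{(1)}\in\mathrm{Sep}_r$ if and only if $L^{(2)}\in\mathrm{Sep}^*_r$, which proves \eqref{eq:symflip}.

Let $W$ be the sum of \eqref{eq:symflip} over all $r\notin R$ and $y\notin S$.

\medskip\noindent\textbf{Step 4: $W$ from the right side.} Summing first over $y$,
\[
W=\mathbb E\Big[\mathbf 1_G\sum_{r\notin R}\theta_r\mathbf 1_{\mathrm{Sep}^*_r}\Big],\qquad\theta_r=\mathbf 1\big[L(r,c_0)\notin S\text{ and }\mathrm{Av}_{r,L(r,c_0)}\text{ holds}\big].
\]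
Apply Proposition~\ref{prop:key}(a) with frozen sets $R,K,S$ and $\mathcal E=G$, which is determined by the rows in $R$. Take $X=J\cup\{c_0,e_0\}$, which on $G$ has $p+2$ elements and is determined by $L_i$, and let $\eta(s)$ be the indicator that $s^*$ separates $c_0$ from $J$. By Lemma~\ref{lem:arc}, $\mathbf 1_{\mathrm{Sep}_r^*}=\eta(\sigma_{i,r}|_X)$ and $\bar\eta=\frac1{p+1}$. It remains to check the invariance of $\theta_r$; this is where columns and symbols need to be frozen. Let $I$ be free with a row $r$. Since $c_0\in K$ is not a column of $I$, the entry $y=L(r,c_0)$ is unchanged by the switch, and $y$ is not a symbol of $I$, because both symbols of $I$ occur in row $r$ in the columns of $I$. Since $b\in S$, it is not a symbol of $I$ either. So $\beta_{b,y}$ is unchanged, and with it $\theta_r$. The proposition gives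
\[
W=\frac1{p+1}\,\mathbb E\Big[\mathbf 1_G\sum_{r\notin R}\theta_r\Big]+o(n\mathbb P(H')).
\]
To evaluate the last expectation, index the rows by their symbol $y$ in column $c_0$. By definition $\beta_{b,y}(r_y)=r_b$, so $r_y$ and $r_b$ lie in the same cycle of $\beta_{b,y}$. The condition that $r_y\notin R$ and $\beta_{b,y}$ separates $r_y$ from $R$ says that this cycle avoids $R$; equivalently, $r_b\notin R$ and $\beta_{b,y}$ separates $r_b$ from $R$. Since $G\cap\{r_b\notin R\}=G'$,
\[
\mathbb E\Big[\mathbf 1_G\sum_{r\notin R}\theta_r\Big]=\mathbb E\Big[\mathbf 1_{G'}\sum_{y\notin S}\mathbf 1[\beta_{b,y}\text{ separates }r_b\text{ from }R]\Big].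
\]
The gain is that the marked row $r_b$ no longer depends on $y$. Apply Proposition~\ref{prop:key}(b) with frozen sets $R,K,S$, the event $G'$ (determined by the positions of the symbols in $S$), $X=R\cup\{r_b\}$ (determined by the positions of $b$, of size $\rho+1$ on $G'$), $\theta\equiv1$, and $\eta$ the indicator that $r_b$ is fixed, so $\bar\eta=\frac1{\rho+1}$. With \eqref{eq:Gprime} we obtain
\begin{equation}\label{eq:Wright}
W=\frac{1+o(1)}{(p+1)(\rho+1)}\,n\,\mathbb P(H').
\end{equation}

\medskip\noindent\textbf{Step 5: $W$ from the left side.} Fix $r\notin R$ and apply Proposition~\ref{prop:key}(b) with frozen sets $R\cup\{r\},K,S$, the event $B_r$ (determined by the positions of the symbols in $S$), $X=R\cup\{r\}$, $\eta$ the indicator that $r$ is fixed, and $\theta_y=\mathbf 1_{\mathrm{Sep}_r}$ for all $y$. The weight is a function of the rows $i$ and $r$, which are both frozen, so free switches do not change it. Then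
\[
\sum_{y\notin S}\mathbb P(B_r\cap\mathrm{Sep}_r\cap\mathrm{Av}_{r,y})=\frac{n}{\rho+1}\,\mathbb P(B_r\cap\mathrm{Sep}_r)+o(n\mathbb P(B_r))+O(n^2\xi_n).
\]
Summing over $r\notin R$ and using \eqref{eq:B},
\[
W=\frac n{\rho+1}\sum_{r\notin R}\mathbb P(B_r\cap\mathrm{Sep}_r)+o(n\mathbb P(H')).
\]

\medskip\noindent\textbf{Step 6: conclusion.} Comparing with \eqref{eq:Wright} gives $\sum_{r\notin R}\mathbb P(B_r\cap\mathrm{Sep}_r)=(\frac1{p+1}+o(1))\mathbb P(H')$. By \eqref{eq:rowflip} this sum is the left side of \eqref{eq:Aside}. Hence $n\,\mathbb P(A)=(1+o(1))\mathbb P(H')$, that is, $\mathbb P(H)=(1+o(1))n^{-h}$. This completes the induction and proves Theorem~\ref{thm:main}, given Proposition~\ref{prop:key}. \hfill$\square$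

\section{Equidistribution of intercalates}\label{sec:equi}

By \eqref{eq:switch}, switching an intercalate through row $r$ multiplies $\sigma_{i,r}$ by the transposition of its columns. If every pair of columns were equally likely to carry such an intercalate, whatever $\sigma_{i,r}$ is, the law of $\sigma_{i,r}$ would be invariant under transpositions and hence uniform. This section proves an averaged form of that property (Lemma~\ref{lem:equi}): for weights that depend on rows $i$ and $r$ in an arbitrary way, the weighted number of intercalates is what it would be if each pair of columns carried an intercalate through $r$ with probability $1/n$. We prove a lower bound in a model where rows are added one at a time, transfer it to $L$, and obtain the upper bound by complementation from a bound on the total number of intercalates.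

We use the following results. The permanent of an $n\times n$ matrix with entries $0,1$ is the number of perfect matchings of the corresponding bipartite graph.
\begin{itemize}
\item \emph{Bregman's theorem.} If all row sums equal $m$, the permanent is at most $(m!)^{n/m}$.
\item \emph{The van der Waerden bound} (Egorychev, Falikman). If all row sums and all column sums equal $m$, the permanent is at least $n!\,(m/n)^n$.
\item \emph{Azuma's inequality.} If $Z_0,\dots,Z_n$ is a martingale with $|Z_t-Z_{t-1}|\le c$ for all $t$, then $\mathbb P(Z_n-Z_0\le-a)\le\exp(-a^2/(2nc^2))$ for $a>0$.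
\end{itemize}

\begin{theorem}[Kwan, Sah and Sawhney \cite{KSS}]\label{thm:KSS}
For fixed $\delta>0$,
\[
\mathbb P\big(N_2(L)\ge(1+\delta)n^2/4\big)\le\exp\big(-\Omega(n^{4/3}(\log n)^{2/3})\big).
\]
\end{theorem}

We use only that the right side is at most $\exp(-n^{1.1})$ for large $n$.

\subsection{The sequential model}
An $\ell\times n$ \emph{Latin rectangle} is an $\ell\times n$ array with entries in $[n]$ and no symbol repeated in a row or column. Given a $j\times n$ Latin rectangle, join column $c$ to symbol $s$ if $s$ does not occur in column $c$. This bipartite graph is $(n-j)$-regular, and its perfect matchings are the rows that extend the rectangle. Let $\mathbb P_{\mathrm{seq}}$ be the law of the $\ell\times n$ rectangle built by adding rows one at a time, each uniform among all extensions.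

\begin{lemma}\label{lem:transfer}
For $\ell\le n/2$ and every set $\mathcal B$ of $\ell\times n$ Latin rectangles,
\[
\mathbb P(\text{the first $\ell$ rows of $L$ form a rectangle in }\mathcal B)\le e^{O(n\log^2n)}\,\mathbb P_{\mathrm{seq}}(\mathcal B),
\]
with an absolute implied constant.
\end{lemma}

\begin{proof}
Let $m=n-j$. By the two permanent bounds and the inequalities $n!\ge(n/e)^n$ and $m!\le e\sqrt m\,(m/e)^m$, the number of extensions of a $j\times n$ rectangle by one row lies between $a_j=(m/e)^n$ and $b_j=(e\sqrt m)^{n/m}(m/e)^n$. So the numbers of completions to a Latin square of any two $\ell\times n$ rectangles have ratio at most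
\[
\prod_{m\le n}(e\sqrt m)^{n/m}=\exp\Big(n\sum_{m\le n}\frac{1+\frac12\log m}m\Big)=e^{O(n\log^2n)}.
\]
If $\Lambda$ is the number of $\ell\times n$ rectangles, each of them is therefore the top of $L$ with probability at most $e^{O(n\log^2n)}/\Lambda$. For $j<\ell$ we have $m\ge n/2$ and $b_j/a_j\le e^2n$. Since $\Lambda\ge\prod_{j<\ell}a_j$ and $\mathbb P_{\mathrm{seq}}(\{\mathcal R\})\ge\prod_{j<\ell}b_j^{-1}$ for every rectangle $\mathcal R$, we get $1/\Lambda\le(e^2n)^\ell\,\mathbb P_{\mathrm{seq}}(\{\mathcal R\})$. Sum over $\mathcal R\in\mathcal B$.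
\end{proof}

The loss $e^{O(n\log^2n)}$ means that only events of probability $\exp(-n^{1+c})$ in the sequential model are useful. We reach such a probability by working with
\[
k=\lfloor n^{9/10}\rfloor
\]
new rows, each of which fails with conditional probability at most $\exp(-n^{3/20})$; a positive fraction of them fail with probability about $\exp(-\Omega(n^{21/20}))$. At the same time $k=o(n)$, so the graphs that occur are nearly complete and their random perfect matchings are easy to control.

\begin{lemma}\label{lem:matching}
Let $\Gamma$ be a bipartite graph with parts (columns and symbols) of size $n'\ge100$ in which each vertex is nonadjacent to at most $j$ vertices of the other part, where $20j\le n'$. Let $M$ be a uniform perfect matching of $\Gamma$. For every edge $e$,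
\[
\frac{1-2j/n'}{n'}\le\mathbb P(e\in M)\le\frac1{n'-2j}.
\]
If $\tau+2j\le n'/2$, any $\tau$ pairwise disjoint edges are all in $M$ with probability at most $(2/n')^\tau$.
\end{lemma}

\begin{proof}
All degrees are at least $n'/2$. So a nonempty set of at most $n'/2$ columns has at least $n'/2$ neighbors, and a larger set is adjacent to every symbol; by Hall's theorem a perfect matching exists. Let $e=(c,s)$.

Suppose $e\in M$. A column $c''\ne c$ can exchange partners with $c$ unless $(c'',s)$ or $(c,M(c''))$ is a non-edge, so at least $n'-1-2j$ columns can. The new matching omits $e$, and it determines $c''$ as the partner of $s$, hence also $M$. Therefore $(n'-1-2j)\,\mathbb P(e\in M)\le1-\mathbb P(e\in M)$, which is the upper bound. This argument needs only $n'-2j>0$ and the existence of a perfect matching. Given that $a$ disjoint edges lie in $M$, the rest of $M$ is a uniform perfect matching of a graph with parts of size $n'-a$ and at most $j$ non-neighbors per vertex. So $\tau$ disjoint edges are all in $M$ with probability at most $\prod_{a<\tau}(n'-a-2j)^{-1}$, which is at most $(2/n')^\tau$ if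 $\tau+2j\le n'/2$.

Suppose $e\notin M$, and let $s_1=M(c)$ and $c_1=M^{-1}(s)$. If $(c_1,s_1)$ is an edge, replace $(c,s_1),(c_1,s)$ by $(c,s),(c_1,s_1)$. The result contains $e$ and, together with $c_1$, determines $M$. So this case has probability at most $(n'-1)\mathbb P(e\in M)$. For each of the at most $n'j$ non-edges $(c_1,s_1)$, the disjoint edges $(c,s_1),(c_1,s)$ are both in $M$ with probability at most $1/((n'-2j)(n'-1-2j))\le1/(0.9n'\cdot0.89n')$; so the other case has probability at most $2j/n'$. Thus $1-\mathbb P(e\in M)\le(n'-1)\mathbb P(e\in M)+2j/n'$.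
\end{proof}

\subsection{Intercalates created by one new row}
A new row $M$ forms an intercalate with an old row $L_r$ in columns $c,c'$ exactly when $M(c)=L_r(c')$ and $M(c')=L_r(c)$. One expects this to have probability about $n^{-2}$.

\begin{lemma}\label{lem:onerow}
Let $n\ge n_0(\delta)$ and $j\le2k$. Let $\Gamma$ be an $(n-j)$-regular bipartite graph between columns and symbols. Let $L_r$ $(r\in T)$, $|T|\le k$, be bijections from columns to symbols with $L_r(c)\ne L_{r'}(c)$ for all $c$ and all $r\ne r'$, and let $w_r(c,c')\in[0,1]$ be given for $r\in T$ and unordered pairs $\{c,c'\}$. Let $M$ be a uniform perfect matching of $\Gamma$, and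
\[
\psi=\sum_{r\in T}\sum_{\{c,c'\}}w_r(c,c')\,\mathbf 1[M(c)=L_r(c'),\ M(c')=L_r(c)],\qquad\mu=\frac1{n^2}\sum_{r\in T}\sum_{\{c,c'\}}w_r(c,c').
\]
Then $\mathbb P(\psi\le\mu-\delta k)\le\exp(-n^{3/20})$.
\end{lemma}

\begin{proof}
Note that $\mu\le k/2$. A bounded-difference inequality applied to $\psi$ itself gives nothing: changing two values of $M$ could change $\psi$ by an amount of order $k$, the size of its mean. We therefore reveal the two entries of an intercalate in two rounds. The first round creates about $kn$ half-finished intercalates, a number large enough to be concentrated; in the second round each of them is completed with probability about $1/n$. To keep most symbols available in the second round, both rounds take place in small blocks of columns.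

Let $q=\lceil20/\delta\rceil$ and partition the columns into blocks $C_1,\dots,C_q$ of sizes $\lfloor n/q\rfloor$ or $\lceil n/q\rceil$. For $u<v$ let $\psi_{uv}$ and $\mu_{uv}$ be the parts of $\psi$ and $\mu$ that come from pairs with $c\in C_u$, $c'\in C_v$. At most $(\frac1{2q}+o(1))n^2$ pairs lie inside a block, so $\sum_{u<v}\mu_{uv}\ge\mu-k/q$ for large $n$. Fix $u<v$ and put $\delta'=\delta/(10q^2)$ and $\tau=\lceil n^{1/5}\rceil$. For $c'\in C_v$ and a symbol $s$, let $\gamma(c',s)$ be the sum of $w_r(c,c')$ over those $r\in T$ for which $c=L_r^{-1}(s)$ lies in $C_u$ and $M(c)=L_r(c')$. This is the weight gained if $M(c')=s$. It is determined by the restriction of $M$ to $C_u$, and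
\[
\psi_{uv}=\sum_{c'\in C_v}\gamma(c',M(c')).
\]

\emph{(a) No single choice gains much.} Fix $(c',s)$. The pairs $(L_r^{-1}(s),L_r(c'))$, $r\in T$, have distinct columns and distinct symbols, by the hypothesis on the $L_r$. If $\gamma(c',s)>\tau$, at least $\tau$ of them are in $M$. By Lemma~\ref{lem:matching} this has probability at most $\binom k\tau(2/n)^\tau\le(2ek/(\tau n))^\tau\le2^{-\tau}$. Let $\mathcal K$ be the event that $\gamma(c',s)\le\tau$ for all $(c',s)$. Then $\mathbb P(\mathcal K^c)\le n^22^{-\tau}$.

\emph{(b) Many half-finished intercalates remain available.} For a bijection $\pi$ from columns to symbols let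
\[
\Phi(\pi)=\sum_{r\in T}\ \sum_{c\in C_u,\,c'\in C_v}w_r(c,c')\,\mathbf 1[(c',L_r(c))\in\Gamma]\,\mathbf 1[\pi(c)=L_r(c')]\,\mathbf 1[L_r(c)\notin\pi(C_u\cup C_v)].
\]
The last factor makes sure that the symbol needed to finish the intercalate is not used while the two blocks are revealed. Let $\pi$ be uniform among all bijections. For given $r,c,c'$ the last two indicators are both $1$ with probability $\frac1n\cdot\frac{n-|C_u|-|C_v|}{n-1}\ge\frac1n(1-\frac2q-\frac2n)$. For given $r,c$ exactly $j$ columns $c'$ have $(c',L_r(c))\notin\Gamma$. Hence
\begin{equation}\label{eq:Phimean}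
\mathbb E\,\Phi(\pi)\ge\Big(1-\frac2q-\frac2n\Big)(n\mu_{uv}-kj).
\end{equation}
Each pair $(r,c)$ contributes at most one term to $\Phi(\pi)$, the one with $c'=L_r^{-1}(\pi(c))$, and this term lies in $[0,1]$. Exchanging the values of $\pi$ at two columns $c_1,c_2$ affects only the pairs with $c\in\{c_1,c_2\}$ or $L_r(c)\in\{\pi(c_1),\pi(c_2)\}$, at most $4k$ pairs. Consider the martingale $Z_t=\mathbb E[\Phi(\pi)\mid\pi(1),\dots,\pi(t)]$. Given $\pi(1),\dots,\pi(t-1)$, exchanging the values $a$ and $a'$ is a bijection between the completions with $\pi(t)=a$ and those with $\pi(t)=a'$, and it changes $\Phi$ by at most $4k$. So the possible values of $Z_t$ differ by at most $4k$, their mean is $Z_{t-1}$, and $|Z_t-Z_{t-1}|\le4k$. Azuma's inequality gives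
\[
\mathbb P\big(\Phi(\pi)\le\mathbb E\Phi(\pi)-\delta'kn\big)\le\exp\Big(-\frac{(\delta'kn)^2}{2n(4k)^2}\Big)=\exp(-\delta'^2n/32).
\]
The matching $M$ has the law of $\pi$ conditioned on $\pi\subset\Gamma$, and by the van der Waerden bound $\mathbb P(\pi\subset\Gamma)\ge(1-j/n)^n\ge e^{-2j}$. Therefore
\[
\mathbb P\big(\Phi(M)\le\mathbb E\Phi(\pi)-\delta'kn\big)\le\exp(2j-\delta'^2n/32).
\]
Here $j=o(n)$ is used.

\emph{(c) Completion.} Reveal $M$ on $C_u$, and then $M(c'_1),M(c'_2),\dots$ for the columns $c'_t$ of $C_v$ in turn. At each stage the rest of $M$ is a uniform perfect matching of a graph with parts of size between $n/2$ and $n$ and at most $j$ non-neighbors per vertex. By Lemma~\ref{lem:matching}, each still unused symbol $s$ with $(c'_t,s)\in\Gamma$ equals $M(c'_t)$ with conditional probability at least $(1-4j/n)/n$. Let $A_t$ be the sum of $\gamma(c'_t,s)$ over these $s$; it is known before step $t$. Put $z=\delta'/\tau$ and $\alpha=(1-4j/n)(1-\delta'/2)$. The event $\mathcal K$ is known once $M$ is revealed on $C_u$, and on $\mathcal K$ we have $z\gamma\le\delta'$, so $1-e^{-z\gamma}\ge z\gamma(1-\delta'/2)$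 and
\[
\mathbb E\big[e^{-z\gamma(c'_t,M(c'_t))}\mid\text{history}\big]\le1-z\alpha A_t/n\le\exp(-z\alpha A_t/n).
\]
Hence $\mathbf 1_{\mathcal K}\exp\big(-z\sum_{t'\le t}\gamma(c'_{t'},M(c'_{t'}))+z\alpha n^{-1}\sum_{t'\le t}A_{t'}\big)$ is a supermartingale with expectation at most $1$, and Markov's inequality at the last step gives
\[
\mathbb P\Big(\mathcal K,\ \psi_{uv}\le\frac\alpha n\sum_tA_t-\delta'k\Big)\le e^{-z\delta'k}=\exp(-\delta'^2k/\tau).
\]
Moreover $\sum_tA_t\ge\Phi(M)$. Indeed, in a nonzero term $(r,c,c')$ of $\Phi(M)$ the symbol $s=L_r(c)$ is outside $M(C_u\cup C_v)$, so it is unused at every stage; $(c',s)\in\Gamma$; and $M(c)=L_r(c')$, so $w_r(c,c')$ is a summand of $\gamma(c',s)$.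

\emph{Conclusion.} The three exceptional events have total probability at most
\[
n^22^{-\tau}+\exp(2j-\delta'^2n/32)+\exp(-\delta'^2k/\tau)\le\exp(-n^{0.16})
\]
for large $n$. Outside them, \eqref{eq:Phimean} gives
\[
\psi_{uv}\ge\frac\alpha n\big(\mathbb E\Phi(\pi)-\delta'kn\big)-\delta'k\ge\Big(1-\frac2q-\frac{\delta'}2-o(1)\Big)\mu_{uv}-\frac{kj}n-2\delta'k.
\]
Sum over the at most $q^2/2$ pairs $u<v$, using $\mu-k/q\le\sum\mu_{uv}\le k/2$, $kj/n=o(k)$ and $q^2\delta'=\delta/10$:
\[
\psi\ge\mu-\frac kq-\frac kq-\frac{\delta'k}4-\frac{\delta k}{10}-o(k)>\mu-\delta k,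
\]
because $2/q\le\delta/10$. The total failure probability is at most $q^2\exp(-n^{0.16})\le\exp(-n^{3/20})$.
\end{proof}

\subsection{All rows}
Given a row $r$ and columns $c,c'$, at most one intercalate uses them: its other row must contain $L(r,c')$ in column $c$. For $r\notin R^*$ let $D_r(c,c')\in\{0,1\}$ be the indicator that this intercalate exists and is free.

\begin{lemma}\label{lem:equi}
Let $n\ge n_0(\kappa,\delta)$, let the frozen sets have size at most $\kappa$, let $i\in R^*$, and let $w_r(c,c')=w(L_i,L_r,\{c,c'\})$ for a function $w$ with values in $[0,1]$. With probability at least $1-\exp(-n^{1.02})$ we have $N_2(L)\le n^2$ and, simultaneously for all $\theta\in[0,1]^{[n]\setminus R^*}$,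
\[
\Big|\sum_{r\notin R^*}\theta_r\sum_{\{c,c'\}}w_r(c,c')\Big(D_r(c,c')-\frac1n\Big)\Big|\le\delta n^2.
\]
\end{lemma}

The bound holds for all $\theta$ at once, so it may be used with weights $\theta_r$ that depend on $L$.

\begin{proof}
The left side is a convex function of $\theta$, so its maximum is attained at a vertex $\theta=\mathbf 1_T$, $T\subset[n]\setminus R^*$. Put $\delta_1=\delta/10$ and
\[
\Psi(w,T)=\sum_{r\in T}\sum_{\{c,c'\}}w_r(c,c')D_r(c,c'),\qquad\Psi_0(w,T)=\frac1n\sum_{r\in T}\sum_{\{c,c'\}}w_r(c,c').
\]

\emph{Lower bound.} We show that with probability at least $1-\exp(-n^{1.03})$,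
\begin{equation}\label{eq:lower}
\Psi(w,T)\ge\Psi_0(w,T)-3\delta_1n^2\qquad\text{for all }T.
\end{equation}
Let $w'_r(c,c')$ be $0$ if $c$ or $c'$ is in $K^*$ or $L_r(c)$ or $L_r(c')$ is in $S^*$, and $w_r(c,c')$ otherwise. This is still a function of $L_i,L_r,\{c,c'\}$. We have $\Psi(w',T)=\Psi(w,T)$, since $D_r=0$ where the weight was changed, and $\Psi_0(w',T)\ge\Psi_0(w,T)-2\kappa n$, since at most $2\kappa n$ pairs per row are affected. An intercalate on two non-frozen rows $r,r''$ with $w'_r>0$ is free.

Divide the non-frozen rows into blocks of size $k$, with fewer than $k$ rows left over. For an ordered pair of blocks $U\ne V$ and $T'\subset U$, put $\mu(T')=n^{-2}\sum_{r\in T'}\sum_{\{c,c'\}}w'_r(c,c')$, and let $\mathrm{Bad}(U,V,T')$ be the event that the intercalates between a row $r\in T'$ and a row of $V$, counted with weight $w'_r$, total less than $k\mu(T')-2\delta_1k^2$. This event depends only on row $i$ and the rows of $U$ and $V$, which, in this order, have the same joint law as the first $2k+1$ rows of $L$. Under $\mathbb P_{\mathrm{seq}}$, once row $i$ and the rows of $U$ are placed,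 the weights and $\mu=\mu(T')\le k/2$ are fixed, and each row of $V$ is, given the past, a uniform perfect matching of an $(n-j)$-regular graph with $j\le2k$. By Lemma~\ref{lem:onerow}, each row of $V$ \emph{fails}, that is, contributes at most $\mu-\delta_1k$, with conditional probability at most $\exp(-n^{3/20})$. If at most $\delta_1k$ rows fail, Bad does not hold: if $\mu<\delta_1k$ the threshold is negative, and otherwise the total is at least $(1-\delta_1)k(\mu-\delta_1k)\ge k\mu-\delta_1k\mu-\delta_1k^2\ge k\mu-2\delta_1k^2$. A union bound over the set of failing rows gives $\mathbb P_{\mathrm{seq}}(\mathrm{Bad})\le2^k\exp(-\delta_1kn^{3/20})\le\exp(-n^{1.04})$. By Lemma~\ref{lem:transfer} and a union bound over the at most $n^22^k$ triples $(U,V,T')$, no Bad event holds in $L$ with probability at least $1-\exp(-n^{1.03})$.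

In that case sum over $(U,V)$ with $T'=T\cap U$. Each term of $\Psi(w',T)$ is counted at most once, since its second row lies in at most one block $V$. There are at most $(n/k)^2$ ordered pairs and, for large $n$, at least $n/k-3$ choices of $V$ for each $U$. So
\[
\Psi(w',T)\ge(n-3k)\sum_U\mu(T\cap U)-2\delta_1n^2\ge\Psi_0(w',T)-2kn-2\delta_1n^2,
\]
where we used that $n\sum_U\mu(T\cap U)$ differs from $\Psi_0(w',T)$ by the contribution of the leftover rows, at most $kn/2$, and that $3k\sum_U\mu(T\cap U)\le3kn/2$. As $kn+\kappa n=o(n^2)$, \eqref{eq:lower} follows.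

\emph{Upper bound.} Suppose that \eqref{eq:lower} holds for the three weights $w$, $1-w$ and $1$, and that $N_2(L)\le(1+\delta_1)n^2/4$, which is at most $n^2$. By Theorem~\ref{thm:KSS} this fails with probability at most $3e^{-n^{1.03}}+e^{-n^{1.1}}\le e^{-n^{1.02}}$. Let $T^c=[n]\setminus(R^*\cup T)$. Each free intercalate has two rows, so
\begin{align*}
\Psi(w,T)+\Psi(1-w,T)+\Psi(1,T^c)&\le2N_2(L)\le\tfrac12n^2+\tfrac12\delta_1n^2,\\
\Psi_0(w,T)+\Psi_0(1-w,T)+\Psi_0(1,T^c)&=\tfrac12(n-|R^*|)(n-1)\ge\tfrac12n^2-\tfrac12(\kappa+1)n.
\end{align*}
Subtracting the lower bounds for $\Psi(1-w,T)$ and $\Psi(1,T^c)$ gives $\Psi(w,T)\le\Psi_0(w,T)+7\delta_1n^2$ for large $n$. Together with \eqref{eq:lower}, $|\Psi(w,T)-\Psi_0(w,T)|\le\delta n^2$ for all $T$.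
\end{proof}

The complementation works because the constant $\frac14$ in Theorem~\ref{thm:KSS} matches the lower bound \eqref{eq:lower} for $w=1$; a weaker constant would leave an error of order $n^2$.

\section{Shuffling a bounded number of points}\label{sec:shuffle}

Lemma~\ref{lem:equi} will show that the law of $\sigma_{i,r}$ is almost unchanged by one random transposition, and hence by boundedly many. That is far from making $\sigma_{i,r}$ uniform, but we only ask about its first return to a bounded set $X$. It turns out that a uniform shuffle of $N$ random points, with $N$ a large constant, makes this first return uniform, provided that the points of $X$ are far apart along the cycles.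

For $N\ge1$ and $\phi\colon\mathrm{Sym}([n])\to[0,1]$ put
\[
\phi_N(\sigma)=\mathbb E\,\phi(\sigma\circ g),
\]
where $\mathbf c=(c_1,\dots,c_N)$ is a uniform $N$-tuple of distinct points of $[n]$, $Y=\{c_1,\dots,c_N\}$, and $g$ is a uniform permutation of $Y$, extended by the identity.

\begin{lemma}\label{lem:invariance}
Let $n\ge n_0(\kappa,N,\varepsilon)$, let the frozen sets have size at most $\kappa$, let $i\in R^*$ and $\sigma_r=\sigma_{i,r}$. Let $\mathcal E\subset\mathcal L_n$ be closed under switching free intercalates. Let $\theta_r(L)\in[0,1]$ for $r\notin R^*$ and $0\le\omega\le1$ be such that $|\theta_r(L^I)-\theta_r(L)|\le\omega$ whenever $L\in\mathcal E$, $I$ is free and $r$ is a row of $I$. Let $\phi\colon\mathrm{Sym}([n])\to[0,1]$, which may depend on $L_i$. Then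
\[
\Big|\mathbb E\Big[\mathbf 1_{\mathcal E}\sum_{r\notin R^*}\theta_r\big(\phi(\sigma_r)-\phi_N(\sigma_r)\big)\Big]\Big|\le(\varepsilon+5N\omega)\,n\,\mathbb P(\mathcal E)+\exp(-n^{1.015}).
\]
\end{lemma}

\begin{proof}
\emph{One transposition.} Let $F(\sigma,\{c,c'\})\in[0,1]$ be any function, possibly depending on $L_i$, and write $F_r=F(\sigma_r,\{c,c'\})$ and $F'_r=F(\sigma_r\circ(c\;c'),\{c,c'\})$. The map $(L,I,r)\mapsto(L^I,I,r)$ is an involution on the set of triples with $L\in\mathcal E$, $I$ a free intercalate of $L$ and $r$ a row of $I$. It does not change $L_i$, and by \eqref{eq:switch} it exchanges $F_r$ and $F'_r$, where $c,c'$ are the columns of $I$. So $\sum\theta_r(L)F_r=\sum\theta_r(L^I)F'_r$ over these triples, and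
\[
\Big|\sum\theta_r(L)(F_r-F'_r)\Big|=\Big|\sum\big(\theta_r(L^I)-\theta_r(L)\big)F'_r\Big|\le\omega\sum_{L\in\mathcal E}2N_2(L).
\]
Dividing by $|\mathcal L_n|$,
\[
\Big|\mathbb E\Big[\mathbf 1_{\mathcal E}\sum_{r\notin R^*}\theta_r\sum_{\{c,c'\}}D_r(c,c')(F_r-F'_r)\Big]\Big|\le2\omega\,\mathbb E[\mathbf 1_{\mathcal E}N_2(L)].
\]
Both $F_r$ and $F'_r$ are functions of $L_i,L_r,\{c,c'\}$. Apply Lemma~\ref{lem:equi} to each with $\delta=\varepsilon/(5N)$. Outside an event of probability at most $2e^{-n^{1.02}}$ we have $N_2(L)\le n^2$, and $D_r$ can be replaced by $1/n$ at a cost of at most $2\delta n^2$. On the exceptional event, $2N_2(L)$ and the cost of this replacement are each at most $n^3$. Multiply by $\frac2{n-1}$, which turns $\frac1n\sum_{\{c,c'\}}$ into the average over pairs; since $4n^2/(n-1)\le5n$,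
\begin{equation}\label{eq:onetransp}
\Big|\mathbb E\Big[\mathbf 1_{\mathcal E}\sum_{r\notin R^*}\theta_r\operatorname{avg}_{\{c,c'\}}(F_r-F'_r)\Big]\Big|\le\Big(5\omega+\frac\varepsilon N\Big)n\,\mathbb P(\mathcal E)+n^4e^{-n^{1.02}}.
\end{equation}

\emph{A shuffle.} Fix a permutation of the index set $\{1,\dots,N\}$ and write it as a product $t_1\cdots t_l$ of $l\le N-1$ transpositions. For a tuple $\mathbf c$ let $t^{\mathbf c}_a$ be the transposition of the points $c_x,c_{x'}$, where $t_a=(x\;x')$. Put $G_a(\sigma,\mathbf c)=\phi(\sigma\circ t^{\mathbf c}_{a+1}\cdots t^{\mathbf c}_l)$ for $0\le a\le l$. Then $G_l(\sigma,\mathbf c)=\phi(\sigma)$ and $G_a(\sigma\circ t_a^{\mathbf c},\mathbf c)=G_{a-1}(\sigma,\mathbf c)$, so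
\[
\phi(\sigma)-\phi(\sigma\circ t^{\mathbf c}_1\cdots t^{\mathbf c}_l)=\sum_{a=1}^l\big(G_a(\sigma,\mathbf c)-G_a(\sigma\circ t^{\mathbf c}_a,\mathbf c)\big).
\]
For fixed $a$ with $t_a=(x\;x')$, let $F(\sigma,\{c,c'\})$ be the mean of $G_a(\sigma,\mathbf c)$ over $\mathbf c$ given $\{c_x,c_{x'}\}=\{c,c'\}$. The pair $\{c_x,c_{x'}\}$ is uniform, so the mean over $\mathbf c$ of the $a$-th summand is $\operatorname{avg}_{\{c,c'\}}\big(F(\sigma,\{c,c'\})-F(\sigma\circ(c\;c'),\{c,c'\})\big)$. Apply \eqref{eq:onetransp} for each $a$ and sum. Finally average over the permutation of the indices: for each $\mathbf c$ the product $t^{\mathbf c}_1\cdots t^{\mathbf c}_l$ is then uniform on $\mathrm{Sym}(Y)$. The additive error is at most $Nn^4e^{-n^{1.02}}\le e^{-n^{1.015}}$.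
\end{proof}

The set $Y$ cuts the cycles of $\sigma$ that it meets into segments, each ending in a point of $Y$, and composing with $g$ reconnects the segments in a uniformly random way. The next lemma says this precisely.

\begin{lemma}\label{lem:segments}
Let $\sigma\in\mathrm{Sym}([n])$ and $Y\subset[n]$, and let $g$ be uniform on $\mathrm{Sym}(Y)$. For $x\notin Y$ whose $\sigma$-cycle meets $Y$, let $\nu(x)$ be the first element of $Y$ among $\sigma(x),\sigma^2(x),\dots$. Then $u=(\sigma g)|_Y$ is uniform on $\mathrm{Sym}(Y)$. For $y\in Y$, the points strictly between $u^{-1}(y)$ and $y$ on the $\sigma g$-cycle of $y$ are exactly the $x$ with $\nu(x)=y$. Every $\sigma$-cycle that misses $Y$ is a cycle of $\sigma g$.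
\end{lemma}

\begin{proof}
From $y'\in Y$, the permutation $\sigma g$ moves to $\sigma(g(y'))$ and then follows $\sigma$ until it meets $Y$. So $u=\sigma|_Y\circ g$, which is uniform, and the $\sigma g$-path from $y'$ to $y=u(y')$ has the same interior points as the $\sigma$-path from $g(y')$ to the next element of $Y$, which is $y$. These are the $x$ with $\nu(x)=y$. On a cycle that misses $Y$, $g$ is the identity.
\end{proof}

For $X\subset[n]$ and $x\in X$ let $\mathrm{gap}_\sigma(x)=\min\{\ell\ge1:\sigma^\ell(x)\in X\}$. We also note that a set of $a$ points is missed by the random set $Y$ with probability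
\begin{equation}\label{eq:miss}
\prod_{t<N}\frac{n-a-t}{n-t}\le\Big(1-\frac an\Big)^N\le e^{-aN/n},
\end{equation}
and is met by $Y$ with probability at most $aN/n$.

\begin{lemma}\label{lem:uniform}
Let $X\subset[n]$, $|X|=d$, let $\eta\colon\mathrm{Sym}(X)\to[0,1]$ have mean $\bar\eta$, and let $\phi(\sigma)=\eta(\sigma|_X)$. If $\lambda>0$, $n\ge2/\lambda$ and $\mathrm{gap}_\sigma(x)>\lambda n$ for all $x\in X$, then $|\phi_N(\sigma)-\bar\eta|\le de^{-\lambda N/2}+dN/n$.
\end{lemma}

\begin{proof}
For $x\in X$ the window $\{\sigma^\ell(x):1\le\ell\le\lambda n\}$ consists of $\lfloor\lambda n\rfloor\ge\lambda n/2$ distinct points outside $X$. By \eqref{eq:miss}, with probability at least $1-dN/n-de^{-\lambda N/2}$ the set $Y$ is disjoint from $X$ and meets all $d$ windows. Condition on such a $Y$. Then $\nu(x)$ lies in the window of $x$, so going backward along $\sigma$ from $\nu(x)$, the first element of $X\cup Y$ met is $x$; hence $\nu$ is injective on $X$. By Lemma~\ref{lem:segments}, the $\sigma g$-path from $u^{-1}(y)$ to $y$ contains exactly one element of $X$, namely $\nu^{-1}(y)$, if $y\in\nu(X)$,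 and none otherwise. So the bijection $\nu\colon X\to\nu(X)$ carries $(\sigma g)|_X$ to $u|_{\nu(X)}$, which is uniform by Lemma~\ref{lem:first}. Thus $\phi(\sigma g)$ has conditional mean $\bar\eta$.
\end{proof}

The hypothesis on the gaps cannot be dropped. If $\sigma(x)=x'$ with $x\ne x'$ in $X$, then $\sigma g(x)=x'$ unless $x\in Y$; so for $\eta$ the indicator that $x$ is fixed, $\phi_N(\sigma)\le N/n$ while $\bar\eta=1/d$.

\section{Marked points are far apart}\label{sec:gaps}

It remains to show that, conditionally on $\mathcal E$, the gaps of $\sigma_{i,r}$ are of order $n$ for most rows $r$. A short path from one marked column to another can be broken at its last step: the entry $a$ of row $r$ that leads to the marked column is replaced, by a symbol flip, with another symbol $y$. If about $n$ symbols $y$ are available, a path of a given length has probability $O(1/n)$, and paths of length at most $\lambda n$ have probability $O(\lambda)$. The flip must not touch the rows in $R^*$, so we need many $y$ for which $\beta_{a,y}$ separates $r$ from $R^*$.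

Proposition~\ref{prop:key}(b) would give such a statement on average, but using it here would be circular. Two facts allow a direct proof. We need only a lower bound on the probability of separation, and this bound is not harmed when points of $R^*$ are close to one another. And the remaining marked point $r$ is exchangeable with all other rows outside $R^*$, so it is rarely close to $R^*$ by symmetry. To pass from an average to a statement that holds with high conditional probability, we choose as weight in Lemma~\ref{lem:invariance} a smoothed indicator of the bad event itself; this is the purpose of the parameter $\omega$.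

In this section $|R^*|\le\kappa$ and $\delta_0=\frac1{8(\kappa+1)}$.

\begin{lemma}\label{lem:manyflips}
Let an event $\mathcal E$ and a symbol $a=a(L)$ be determined by the rows in $R^*$, let $r_0\notin R^*$, and let $f(L)$ be the number of symbols $y\ne a$ such that $\beta_{a,y}$ separates $r_0$ from $R^*$. For $n\ge n_0(\kappa,\varepsilon)$,
\[
\mathbb P(\mathcal E,\ f\le\delta_0n)\le\varepsilon\,\mathbb P(\mathcal E)+\xi_n.
\]
\end{lemma}

\begin{proof}
Put $\zeta=\varepsilon\delta_0/(4\kappa)$, fix $N$ with $2e^{-\zeta N/2}\le\frac18$, and let $n$ be so large that $(\kappa+1)N/n\le\frac18$ and $n\ge2/\zeta$. For a permutation $\beta$ of the rows let $\phi(\beta)=1$ if $\beta$ separates $r_0$ from $R^*$ and $\phi(\beta)=0$ otherwise. Call $\beta$ \emph{bad for $r_0$} if $\beta^\ell(r_0)\in R^*$ for some $\ell$ with $1\le|\ell|\le\zeta n$.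

\emph{Claim: if $\beta$ is not bad for $r_0$, then $\phi_N(\beta)\ge6\delta_0$.} Discard the event that $Y$ meets $R^*\cup\{r_0\}$, of probability at most $\frac18$. If the $\beta$-cycle of $r_0$ meets $R^*$, it has length greater than $\zeta n$ because $\beta$ is not bad; then each of the windows $\{\beta^\ell(r_0):1\le\ell\le\zeta n\}$ and $\{\beta^{-\ell}(r_0):1\le\ell\le\zeta n\}$ consists of at least $\zeta n/2$ distinct points outside $R^*\cup\{r_0\}$, and we also discard the event that $Y$ misses one of them, of probability at most $\frac18$ by \eqref{eq:miss}. Fix a $Y$ that is not discarded. If the cycle of $r_0$ misses $Y$, then it misses $R^*$, since otherwise $Y$ would meet the windows; it is a cycle of $\beta g$, and $\phi(\beta g)=1$. Suppose that it meets $Y$, and let $Z$ be the set of all $\nu(x)$ with $x\in R^*$ on a $\beta$-cycle that meets $Y$. No element of $R^*$ lies between the last element of $Y$ before $r_0$ and $\nu(r_0)$: either the cycle misses $R^*$, or these two elements lie in the windows. So $\nu(r_0)\notin Z$. By Lemma~\ref{lem:segments}, a point $x\in R^*$ is on the $\beta g$-cycle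 of $r_0$ exactly when $\nu(x)$ is defined and lies on the $u$-cycle of $\nu(r_0)$. So $\phi(\beta g)=1$ if and only if the uniform permutation $u$ separates $\nu(r_0)$ from $Z$, which has probability $1/(|Z|+1)\ge1/(\kappa+1)$ by Lemma~\ref{lem:first}. Altogether $\phi_N(\beta)\ge\frac34\cdot\frac1{\kappa+1}=6\delta_0$.

\emph{Bad permutations are rare.} Let $\Delta(r_0)=\mathbb E\big[\mathbf 1_{\mathcal E}\,\#\{y\ne a:\beta_{a,y}\text{ is bad for }r_0\}\big]$. A permutation of the rows outside $R^*$ preserves $\mathcal E$ and $a$ and relabels the $\beta_{a,y}$, so $\Delta(r_0)$ is the same for all $r_0\notin R^*$. A given $\beta$ is bad for at most $2\zeta n\kappa$ rows. Averaging over $r_0$,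
\[
\Delta(r_0)\le\frac{(n-1)\,2\zeta n\kappa}{n-\kappa}\,\mathbb P(\mathcal E)\le3\zeta\kappa n\,\mathbb P(\mathcal E).
\]

\emph{Invariance.} Let $\chi(v)$ be $1$ for $v\le\delta_0n$, $0$ for $v\ge2\delta_0n$, and linear in between. For a fixed symbol $a_0$ let $\mathcal E_{a_0}=\mathcal E\cap\{a=a_0\}$. Apply the symbol version of Lemma~\ref{lem:invariance} with frozen rows $R^*$, the single frozen symbol $a_0$ in the role of $i$, no frozen columns, the event $\mathcal E_{a_0}$, the weights $\theta_y=\chi(f(L))$ for all $y\ne a_0$, the function $\phi$, and $\varepsilon\delta_0$ in place of $\varepsilon$. Free switches do not change the rows in $R^*$, so $\mathcal E_{a_0}$ is closed under them. A free switch changes $\beta_{a_0,y}$ only for the two symbols $y$ of the intercalate, so $f$ changes by at most $2$ and $\omega=2/(\delta_0n)$ is admissible. On $\mathcal E_{a_0}$ we have $\sum_{y\ne a_0}\phi(\beta_{a_0,y})=f$, and $\chi(f)f\le2\delta_0n\chi(f)$. Summing the conclusion over the $n$ values of $a_0$,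
\[
\mathbb E\Big[\mathbf 1_{\mathcal E}\chi(f)\sum_{y\ne a}\phi_N(\beta_{a,y})\Big]\le2\delta_0n\,\mathbb E[\mathbf 1_{\mathcal E}\chi(f)]+\Big(\varepsilon\delta_0+\frac{10N}{\delta_0n}\Big)n\,\mathbb P(\mathcal E)+ne^{-n^{1.015}}.
\]
By the claim, $\phi_N(\beta)\ge6\delta_0-\mathbf 1[\beta\text{ is bad for }r_0]$, so the left side is at least $6\delta_0(n-1)\mathbb E[\mathbf 1_{\mathcal E}\chi(f)]-\Delta(r_0)$. Since $6\delta_0(n-1)-2\delta_0n\ge3\delta_0n$ for $n\ge6$,
\[
\mathbb P(\mathcal E,f\le\delta_0n)\le\mathbb E[\mathbf 1_{\mathcal E}\chi(f)]\le\Big(\frac\varepsilon4+\frac\varepsilon3+\frac{10N}{3\delta_0^2n}\Big)\mathbb P(\mathcal E)+\frac{e^{-n^{1.015}}}{3\delta_0}\le\varepsilon\,\mathbb P(\mathcal E)+\xi_n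
\]
for large $n$.
\end{proof}

\begin{lemma}\label{lem:gaps}
Let $i\in R^*$ and $d\le\kappa$. Let an event $\mathcal E$ and a list $x_1,\dots,x_d$ of distinct columns be determined by the rows in $R^*$, and let gaps be taken with respect to $X=\{x_1,\dots,x_d\}$. There is $\lambda=\lambda(\kappa,\varepsilon)>0$ such that for $n\ge n_0(\kappa,\varepsilon)$
\[
\mathbb E\big[\mathbf 1_{\mathcal E}\,\#\{r\notin R^*:\mathrm{gap}_{\sigma_{i,r}}(x)\le\lambda n\text{ for some }x\in X\}\big]\le\varepsilon n\,\mathbb P(\mathcal E)+\kappa n\xi_n.
\]
\end{lemma}

\begin{proof}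
Let $\lambda=\varepsilon\delta_0/(4\kappa^2)\le\delta_0/2$. It suffices to show, for each $r_0\notin R^*$ and $\sigma=\sigma_{i,r_0}$, that the probability that $\mathcal E$ holds and some gap of $\sigma$ is at most $\lambda n$ is at most $\varepsilon\mathbb P(\mathcal E)+\kappa\xi_n$. Fix indices $u,v$ and an integer $1\le\ell\le\lambda n$, and let $\mathcal G$ be the event that $L\in\mathcal E$, $\mathrm{gap}_\sigma(x_u)=\ell$ and $\sigma^\ell(x_u)=x_v$. Let $a=L(i,x_v)$, which is determined by the rows in $R^*$, and let $f_v$ be the quantity $f$ of Lemma~\ref{lem:manyflips} for this $a$ and $r_0$.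

Let $L\in\mathcal G$ and $c_t=\sigma^t(x_u)$ for $0\le t\le\ell$. Then $L(r_0,c_t)=L(i,c_{t+1})$; in particular $L(r_0,c_{\ell-1})=a$; and $c_1,\dots,c_{\ell-1}\notin X$. Call a symbol $y\ne a$ \emph{allowed} if $\beta_{a,y}$ separates $r_0$ from $R^*$ and $y\notin\{L(i,c_t):1\le t\le\ell-1\}$. For allowed $y$, flip the cycle of $\beta_{a,y}$ through $r_0$ to get $L'$. The rows in $R^*$ are unchanged, so $L'\in\mathcal E$, with the same list and the same $a$. For $0\le t<\ell-1$ the entry $L(r_0,c_t)=L(i,c_{t+1})$ is not $y$, by the choice of $y$, and not $a$, since $c_{t+1}\ne x_v$; so it is unchanged. Also $L'(r_0,c_{\ell-1})=y$. Thus $L'$ determines $c_{\ell-1}$ as the image of $x_u$ under the $(\ell-1)$-th power of $\sigma_{i,r_0}(L')$, then $y$, and then $L$ by flipping back. The map $(L,y)\mapsto L'$ is therefore injective into $\mathcal E$. If $f_v\ge\delta_0n$, at least $\delta_0n-\lambda n\ge\delta_0n/2$ symbols are allowed, so $\mathbb P(\mathcal G,f_v\ge\delta_0n)\le\frac2{\delta_0n}\mathbb P(\mathcal E)$. Summing over the at most $\kappa^2\lambda n$ choices of $u,v,\ell$ gives at most $\frac{2\kappa^2\lambda}{\delta_0}\mathbb P(\mathcal E)=\frac\varepsilon2\mathbb P(\mathcal E)$.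 By Lemma~\ref{lem:manyflips} with $\varepsilon/(2\kappa)$, we have $\sum_v\mathbb P(\mathcal E,f_v\le\delta_0n)\le\frac\varepsilon2\mathbb P(\mathcal E)+\kappa\xi_n$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
We prove (a); part (b) is (a) applied to $L^\dagger$. Take $\lambda$ from Lemma~\ref{lem:gaps} with $\varepsilon/4$, then $N$ with $\kappa e^{-\lambda N/2}\le\varepsilon/8$, and let $n$ be large. Let $\phi(\sigma)=\eta(\sigma|_X)$, a function that depends on $L_i$. (For bijections that do not occur as $L_i$ with $L\in\mathcal E$, let $X$ be any set of $d$ columns and $\phi=0$; all expectations below carry the factor $\mathbf 1_{\mathcal E}$.) Write $\phi-\bar\eta=(\phi-\phi_N)+(\phi_N-\bar\eta)$. The event $\mathcal E$ is determined by the rows in $R^*$, hence closed under free switches, and the weights satisfy the hypothesis of Lemma~\ref{lem:invariance} with $\omega=0$. That lemma, with $\varepsilon/4$, bounds the first part by $\frac\varepsilon4n\mathbb P(\mathcal E)+e^{-n^{1.015}}$. In the second part, a row $r$ for which all gaps of $\sigma_{i,r}$ exceed $\lambda n$ contributes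 at most $\frac\varepsilon8+\frac{\kappa N}n\le\frac\varepsilon4$ by Lemma~\ref{lem:uniform}. The other rows contribute at most $1$ each, and in expectation at most $\frac\varepsilon4n\mathbb P(\mathcal E)+\kappa n\xi_n$ in total by Lemma~\ref{lem:gaps}, applied to the elements of $X$ in increasing order. The sum of these bounds is at most $\varepsilon n\mathbb P(\mathcal E)+n^2\xi_n$.
\end{proof}

\section{The Poisson law for subsquares of order three}\label{sec:poisson}

The $l$-th factorial moment $\mathbb E[Z(Z-1)\cdots(Z-l+1)]$ of a Poisson variable $Z$ with mean $\frac1{18}$ is $18^{-l}$. Moments are fixed linear combinations of factorial moments, and the Poisson law is determined by its moments, so that convergence of all moments implies convergence in distribution. Theorem~\ref{thm:poisson} therefore follows once we show that, for each fixed $l\ge1$,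
\[
\mathbb E\big[N_3(N_3-1)\cdots(N_3-l+1)\big]=\sum_{(Q_1,\dots,Q_l)}\mathbb P(Q_1\cup\dots\cup Q_l\subset L)\longrightarrow18^{-l},
\]
where the sum is over ordered $l$-tuples of distinct candidates of order $3$. Only tuples whose union is a partial Latin square contribute.

\emph{Tuples in which no two candidates share a line.} There are
\[
12^l\prod_{a<l}\binom{n-3a}3^3=(1+o(1))\Big(\frac{n^9}{18}\Big)^l
\]
of them. The union is a partial Latin square with $9l$ triples and has probability $(1+o(1))n^{-9l}$ by Theorem~\ref{thm:main}. These tuples contribute $(1+o(1))18^{-l}$.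

\emph{The other tuples.} Up to relabeling of lines there are boundedly many types of tuples. If the union has $v$ lines and $e$ triples, the type has at most $n^v$ placements, each of probability $O(n^{-e})$ by Theorem~\ref{thm:main}. We show that $v-e\le-1$, so that these tuples contribute $O(1/n)$. Reorder the tuple so that $Q_1$ and $Q_2$ share a line, and add the candidates one at a time. A single candidate has $v-e=9-9=0$. Suppose that $Q_a$ shares with the union of the previous candidates a set $B$ of triples, and that the numbers of shared rows, columns and symbols, in increasing order, are $x\le y\le z\le3$. Adding $Q_a$ adds $9-(x+y+z)$ lines and $9-|B|$ triples, so $v-e$ changes by $|B|-(x+y+z)$. Every triple of $B$ consists of shared lines and is determined within $Q_a$ by any two of them, so $|B|\le xy$. If $x=3$, the change is $|B|-9\le0$, with equality only if $|B|=9$. If $x=2$, then $|B|\le2y\le y+z<x+y+z$. If $x=1$, then $|B|\le y<x+y+z$. If $x=0$, then $B=\emptyset$ and the change is $-(y+z)$. So the change is never positive, and it is zero only if no line is shared or $|B|=9$. When $Q_2$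 is added to $Q_1$, a line is shared, and $|B|=9$ would force $Q_1=Q_2$; so this change is at most $-1$. Hence $v-e\le-1$, and Theorem~\ref{thm:poisson} is proved. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{KSS}
M.~Kwan, A.~Sah, M.~Sawhney, \emph{Large deviations in random Latin squares}, Bull. London Math. Soc. 54 (2022).

\bibitem{subsquares}
\emph{Most Latin Squares Have Many Subsquares},
\texttt{http://users.monash.edu.au/\textasciitilde iwanless/papers/manysubsqJCTA.pdf}

\end{thebibliography}
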